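\title{Groups acting freely and cocompactly on a product of two trees are Hopfian}

\begin{abstract}
A $(2m,2n)$-group is the fundamental group of a one-vertex square complex whose link is the complete bipartite graph $K_{2m,2n}$; it acts freely and vertex-transitively on the product of the regular trees of degrees $2m$ and $2n$. We prove that every $(2m,2n)$-group is Hopfian, and more generally that a group is Hopfian if a subgroup of finite index acts freely and cocompactly, without interchanging the factors, on a product of two locally finite trees. These groups need not be residually finite, so Malcev's theorem does not suffice. The main tool is a dichotomy: if such a group acts on any locally finite tree without a fixed point and without a finite invariant set of ends, then exactly one of its two families of point stabilizers fixes points. It is proved by pushing a simple random walk to the boundary of the tree. We also describe the epimorphisms from a $(2m,2n)$-group onto a $(2m',2n')$-group with $m',n'\ge 2$.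
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Square complexes covered by a product of trees}
Let $m,n\ge 1$, and let $\mathcal{T}_k$ denote the $k$-regular tree. A \emph{$(2m,2n)$-complex} is a square complex $X$ with the following properties:
\begin{itemize}
\item $X$ has a single vertex;
\item $X$ has $m$ horizontal edges and $n$ vertical edges, oriented and labeled $a_1,\dots,a_m$ and $b_1,\dots,b_n$;
\item the $2$-cells are squares whose boundary words alternate between horizontal and vertical edges;
\item the link of the vertex is the complete bipartite graph $K_{2m,2n}$.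
\end{itemize}
The link is the graph whose vertices are the $2m+2n$ directions in which one can leave the vertex of $X$ along an edge, and whose edges are the corners of the squares. The last condition says that each horizontal direction and each vertical direction span exactly one corner. This is what one sees at a vertex of $\mathcal{T}_{2m}\times\mathcal{T}_{2n}$, and the universal cover of $X$ is this product. A \emph{$(2m,2n)$-group} is the fundamental group $\Gamma=\pi_1(X)$ of a $(2m,2n)$-complex. Equivalently, it is a group acting on the square complex $\mathcal{T}_{2m}\times\mathcal{T}_{2n}$ freely (in particular without inverting an edge of the product), transitively on vertices, and without interchanging the two factors.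

Put $E_h=\{a_1^{\pm1},\dots,a_m^{\pm1}\}$ and $E_v=\{b_1^{\pm1},\dots,b_n^{\pm1}\}$. The squares of $X$ give a presentation of $\Gamma$ with generators $a_1,\dots,a_m,b_1,\dots,b_n$ and $mn$ relators of the form $aba'b'$, where $a,a'\in E_h$ and $b,b'\in E_v$. The four corners of the square $aba'b'$ are recorded by the four words
\[
ab,\qquad a'b',\qquad a'^{-1}b^{-1},\qquad a^{-1}b'^{-1},
\]
the cyclic subwords of type (horizontal)(vertical) of the relator and of its inverse. The link condition says that the $4mn$ words obtained from the $mn$ relators are the $4mn$ words $ab$ with $a\in E_h$, $b\in E_v$, each occurring exactly once.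

\begin{example}\label{ex:first}
(a) The relator $a_ib_ja_i^{-1}b_j^{-1}$ contributes the four words $a_i^{\pm1}b_j^{\pm1}$. So the product $F_m\times F_n$ of free groups of ranks $m$ and $n$ is a $(2m,2n)$-group.

(b) Let $m=n=1$. The word $ab$ must occur, so the single relator can be written $aba^{\varepsilon}b^{\delta}$ with $\varepsilon,\delta=\pm1$. Its words $ab$, $a^{\varepsilon}b^{\delta}$, $a^{-\varepsilon}b^{-1}$, $a^{-1}b^{-\delta}$ are distinct exactly when $(\varepsilon,\delta)\ne(1,1)$. The complex is a torus for $(\varepsilon,\delta)=(-1,-1)$ and a Klein bottle in the two other cases.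

(c) Let $m=1$, $n=2$, with relators $ab_1a^{-1}b_2^{-1}$ and $ab_2a^{-1}b_1^{-1}$. The first contributes $ab_1^{\pm1}$ and $a^{-1}b_2^{\pm1}$, the second $ab_2^{\pm1}$ and $a^{-1}b_1^{\pm1}$. This $(2,4)$-group is $F_2\rtimes\mathbb{Z}$, where $a$ exchanges $b_1$ and $b_2$.
\end{example}

\subsection*{The Hopf property}
A group $G$ is \emph{Hopfian} if every epimorphism $G\to G$ is an isomorphism; equivalently, $G$ is not isomorphic to $G/N$ for any normal subgroup $N\ne1$. This is the analog for groups of the fact that a surjective linear map from a finite-dimensional vector space to itself is injective. By a theorem of Malcev, every finitely generated residually finite group is Hopfian (see Lemma~\ref{lem:perm}). The groups of Example~\ref{ex:first} are split extensions of a finitely generated free group by a free group, so they are residually finite (Lemma~\ref{lem:split}) and Hopfian. The following question is posed in \cite{esq}.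

\medskip
\noindent\textbf{Question.} \emph{Is there a non-Hopfian $(2m,2n)$-group?}
\medskip

The evidence points both ways. Malcev's theorem does not settle the matter, because $(2m,2n)$-groups need not be residually finite. Moreover, the subgroup $B=\langle b_1,\dots,b_n\rangle$ of a $(2m,2n)$-group is free and is \emph{commensurable} with each of its conjugates, meaning that the intersection has finite index in both (Section~\ref{sec:stab}). A free subgroup of this kind can produce a non-Hopfian group.

\begin{example}\label{ex:bs}
Let $G=\langle s,t\mid ts^2t^{-1}=s^3\rangle$, a Baumslag--Solitar group. The subgroup $\langle s\rangle$ shares $\langle s^3\rangle$ with $t\langle s\rangle t^{-1}$, and hence is commensurable with all its conjugates. The assignment $s\mapsto s^2$, $t\mapsto t$ respects the relation, since $ts^4t^{-1}=s^6$, and defines an endomorphism $\varphi$. It is onto, since $\varphi(tst^{-1}s^{-1})=s^3s^{-2}=s$. It kills the commutator $w$ of $tst^{-1}$ and $s$, since $s^3$ and $s^2$ commute.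

To see that $w\ne1$, let $\beta$ be the permutation $(i,j)\mapsto(i+1,j)$ of $\mathbb{Z}\times\mathbb{N}$. The cycles of $\beta^3$ are the sets $C_{r,j}=(r+3\mathbb{Z})\times\{j\}$ with $r=0,1,2$. Group them in pairs so that $C_{0,0}$ is paired with $C_{0,1}$ and $C_{1,0}$ with $C_{0,2}$. For a pair $\{u_i\},\{u_i'\}$, indexed by $\mathbb{Z}$ so that $\beta^3$ raises the index by one, put $\gamma u_i=u_i'$ and $\gamma u'_i=u_{i+1}$. Then $\gamma^2=\beta^3$. Both $\beta$ and $\gamma$ have countably infinitely many cycles, all infinite, so $\gamma=\tau\beta\tau^{-1}$ for some permutation $\tau$, and $s\mapsto\beta$, $t\mapsto\tau$ is an action of $G$. A permutation commuting with $\beta$ maps $\mathbb{Z}\times\{0\}$ into a single cycle of $\beta$, while $\gamma$ maps it to a set meeting both $\mathbb{Z}\times\{1\}$ and $\mathbb{Z}\times\{2\}$. So $w$ acts nontrivially, and $G$ is not Hopfian.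
\end{example}

In this example the conjugate subgroups $\langle s^2\rangle$ and $\langle s^3\rangle$ have different indices in $\langle s\rangle$, and $\varphi$ maps $\langle s\rangle$ onto a proper subgroup of itself. In a $(2m,2n)$-group the first phenomenon is excluded by counting orbits on the second tree (Lemma~\ref{lem:stab}(d)). This suggests that the product structure is rigid enough to exclude the second phenomenon as well, provided that one can show that an abstract epimorphism respects the product structure at all. It does, and the answer to the question is no.

\begin{theorem}\label{thm:main}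
For all $m,n\ge1$, every $(2m,2n)$-group is Hopfian.
\end{theorem}

For $m,n\ge2$ this follows from a description of epimorphisms between such groups. We write $|T|$ for the geometric realization of a tree $T$. A group acting on a product of two trees without interchanging the factors acts on each factor, and stabilizers of points of $|T'_i|$ below refer to these actions.

\begin{theorem}\label{thm:epi}
Let $\Gamma$ be a $(2m,2n)$-group, with $A=\langle a_1,\dots,a_m\rangle$ and $B=\langle b_1,\dots,b_n\rangle$. Let $\Gamma'$ be a $(2m',2n')$-group with $m',n'\ge2$, acting on $T_1'\times T_2'=\mathcal{T}_{2m'}\times\mathcal{T}_{2n'}$. Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism. Then one of the following holds.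
\begin{itemize}
\item[(a)] $\varphi(A)=1$ or $\varphi(B)=1$, and $\varphi$ factors as $\Gamma\twoheadrightarrow F\twoheadrightarrow\Gamma'$ with $F$ free of finite rank.
\item[(b)] After interchanging, if necessary, the factors $T_1',T_2'$ (and with them $m',n'$), there are points $p_i\in|T_i'|$ with $\varphi(A)=\mathrm{Stab}_{\Gamma'}(p_2)$ and $\varphi(B)=\mathrm{Stab}_{\Gamma'}(p_1)$. Moreover $\ker\varphi=(A\cap\ker\varphi)(B\cap\ker\varphi)$, $m\ge m'$ and $n\ge n'$; if $m=m'$ and $n=n'$, then $\varphi$ is an isomorphism.
\end{itemize}
\end{theorem}

\begin{example}\label{ex:cases}
Each alternative occurs for products of free groups, where $A$ acts trivially on the second tree and $B$ on the first. The composition $F_4\times\mathbb{Z}\to F_4\twoheadrightarrow F_2\times F_2$ is of type (a). The map $F_3\times F_2\to F_2\times F_2$ that kills $a_3$ is of type (b) with nontrivial kernel, and the flip of $F_2\times F_2$ requires the interchange. The hypothesis $m',n'\ge2$ cannot be dropped: the automorphism of $\mathbb{Z}\times F_n$ with $b_1\mapsto ab_1$ that fixes the other generators is not of type (a), and it is not of type (b) because $ab_1$ fixes no point of either tree.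
\end{example}

Transitivity on vertices and regularity of the trees are not needed for the Hopf property. In the next statement the action is by cellular automorphisms, \emph{free} means free on the space $|T_1|\times|T_2|$, and \emph{cocompact} means that there are finitely many orbits of cells.

\begin{theorem}\label{thm:general}
Let $G$ be a group with a finite-index subgroup that acts freely and cocompactly, without interchanging the factors, on a product $T_1\times T_2$ of two locally finite trees. Then $G$ is Hopfian.
\end{theorem}

Theorem~\ref{thm:general} contains Theorem~\ref{thm:main}, but it is not used in the proofs of Theorems~\ref{thm:main} and~\ref{thm:epi}.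

\subsection*{The method}
An epimorphism $\varphi:\Gamma\to\Gamma'$ makes $\Gamma$ act on the trees $T_1',T_2'$ of the target, and at first these actions have no relation to the geometry of $\Gamma$. The relation is supplied by Proposition~\ref{prop:dich}: in each of the two actions, exactly one of $A$ and $B$ fixes a point. Since $\Gamma'$ acts freely on $T'_1\times T'_2$, either one of $A,B$ is killed, or $A$ and $B$ are mapped into point stabilizers for different trees. What remains is counting: ranks of free groups for Theorem~\ref{thm:epi}, double cosets for Theorem~\ref{thm:general}. Sections~\ref{sec:hopf}--\ref{sec:stab} collect what is needed about Hopfian groups, trees and stabilizers, Section~\ref{sec:dich} proves the dichotomy, and Sections~\ref{sec:epi} and~\ref{sec:general} prove the theorems.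

\section{Hopfian groups and subgroups of finite index}\label{sec:hopf}

A group is \emph{residually finite} if the intersection of its finite-index subgroups is trivial. One observation gives both Malcev's theorem and the passage from a finite-index subgroup to the whole group.

\begin{lemma}\label{lem:perm}
Let $G$ be a finitely generated group.
\begin{itemize}
\item[(a)] If $G$ is residually finite, then $G$ is Hopfian (Malcev).
\item[(b)] If $G$ has a Hopfian subgroup $H$ of finite index, then $G$ is Hopfian.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varphi:G\to G$ be onto and let $k\ge1$. A subgroup of index $k$ is a point stabilizer for some homomorphism from $G$ to the symmetric group $S_k$, and there are finitely many such homomorphisms; so the set of subgroups of index $k$ is finite. The map $K\mapsto\varphi^{-1}(K)$ sends this set to itself because $\varphi$ is onto, and it is injective because $\varphi(\varphi^{-1}(K))=K$. Hence it is a permutation.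

(a) Every subgroup of finite index is of the form $\varphi^{-1}(K)$ and so contains $\ker\varphi$.

(b) Some power of the permutation fixes $H$, say $\varphi^{-r}(H)=H$ with $r\ge1$. Then $\varphi^r(H)=H$ and $\ker\varphi^r\subseteq H$. As $H$ is Hopfian, $\ker\varphi^r=1$, so $\varphi$ is injective.
\end{proof}

We use the following textbook facts about free groups. Free groups are residually finite, so free groups of finite rank are Hopfian; equivalently, an epimorphism between two free groups of the same finite rank is an isomorphism. A free group of rank $r$ is not generated by fewer than $r$ elements, because it maps onto $\mathbb{Z}^r$. The fundamental group of a finite connected graph with $v$ vertices and $e$ edges is free of rank $1-v+e$.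

\begin{lemma}[Malcev]\label{lem:split}
If $N$ is finitely generated and residually finite and $Q$ is residually finite, then every semidirect product $N\rtimes Q$ is residually finite.
\end{lemma}

\begin{proof}
An element outside $N$ survives in $Q$, hence in a finite quotient of $Q$. Let $1\ne g\in N$, and choose a subgroup of finite index $k$ in $N$ not containing $g$. The intersection $K$ of the finitely many subgroups of index $k$ in $N$ is characteristic and of finite index in $N$, so it is normal in $N\rtimes Q$. Let $Q_0$ be the kernel of $Q\to\mathrm{Aut}(N/K)$. Then $g$ survives in the finite quotient $(N/K)\rtimes(Q/Q_0)$.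
\end{proof}

\section{Fixed points and ends in trees}\label{sec:trees}

Trees are nonempty. For a tree $T$ we write $VT$ for its vertex set and $d$ for the path metric on $|T|$ in which edges have length one. An automorphism may \emph{invert} an edge, that is, exchange its endpoints. To handle this we use the barycentric subdivision $\dot T$, whose vertices are the vertices and the edge midpoints of $T$; automorphisms of $T$ act on $\dot T$ without inversions.

\begin{lemma}\label{lem:fix}
Let a group $H$ act on a locally finite tree $T$. The following are equivalent: (i)~$H$ fixes a point of $|T|$; (ii)~every $H$-orbit in $VT$ is finite; (iii)~some $H$-orbit in $VT$ is finite; (iv)~$H$ fixes a vertex of $\dot T$. If a subgroup of finite index in $H$ has these properties, then so does $H$.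
\end{lemma}

\begin{proof}
If $H$ fixes $p$, the orbit of a vertex $u$ lies at distance $d(p,u)$ from $p$, and bounded sets of vertices are finite by local finiteness. If some vertex orbit is finite, the smallest subtree containing it is finite and $H$-invariant; removing all its leaves at once, and repeating, we reach an invariant vertex or an invariant edge, whose midpoint is then fixed. The other implications in the cycle (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv)$\Rightarrow$(i) are trivial. Finally, if $H=\bigcup_i h_iH_0$ is a finite union of cosets, then $Hu=\bigcup_i h_iH_0u$ is finite when $H_0u$ is.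
\end{proof}

In particular, of two commensurable subgroups of a group acting on $T$, either both fix a point of $|T|$ or neither does.

\subsection*{Ends}
A \emph{ray} is a sequence $(x_j)_{j\ge0}$ of distinct vertices with $x_j$ adjacent to $x_{j+1}$. Two rays are equivalent if they agree, up to a shift of the index, from some point on; the classes are the \emph{ends} of $T$, and $\partial T$ is the set of ends. Any two distinct elements $u,v$ of $\bar T=VT\cup\partial T$ are joined by a unique geodesic $[u,v]$, which is a segment, a ray or a bi-infinite line. Let $T$ be locally finite and fix $o\in VT$. For $u\neq v$ put $\rho_o(u,v)=2^{-d(o,[u,v])}$, and put $\rho_o(u,u)=0$. The exponent $d(o,[u,v])$ is the length of the common initial part of the geodesics from $o$ to $u$ and to $v$, so $\rho_o$ is an ultrametric. We need four properties.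
\begin{itemize}
\item[(E1)] $\bar T$ is compact. A sequence either has infinitely many terms in a ball around $o$, and then a constant subsequence, or the geodesics from $o$ to its terms become arbitrarily long, and then a diagonal argument using local finiteness gives a subsequence converging to an end.
\item[(E2)] Vertices are isolated, since $\rho_o(u,v)\ge2^{-d(o,u)}$ for $u\in VT$ and $v\ne u$.
\item[(E3)] Automorphisms act by homeomorphisms: $g$ carries $\rho_o$ to $\rho_{go}$, and $\rho_o,\rho_{o'}$ differ by a factor at most $2^{d(o,o')}$.
\item[(E4)] If $u,u'\in VT$ and $d(u,u')\le C$, then $\rho_o(u,u')\le2^{\,C-d(o,u)}$. A bounded displacement becomes negligible near the boundary.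
\end{itemize}

\subsection*{Hyperbolic automorphisms}
An automorphism $h$ is \emph{hyperbolic} if it fixes no point of $|T|$. By \cite[I.6.4, Prop.~24]{serre}, applied to $\dot T$, such an $h$ preserves a line, its \emph{axis}, and acts on it as a nontrivial translation. Let $h^+$ and $h^-$ be the two ends of the axis. Conversely, an automorphism that translates a line nontrivially has infinite vertex orbits and is hyperbolic.

\begin{lemma}\label{lem:hyp}
Let $T$ be a locally finite tree.
\begin{itemize}
\item[(a)] A finitely generated group acting on $T$ and fixing no point of $|T|$ contains a hyperbolic element.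
\item[(b)] If $h$ is hyperbolic and $k\ne0$, the ends fixed by $h^k$ are exactly $h^+$ and $h^-$.
\item[(c)] If $h$ is hyperbolic and $\nu$ is an $h$-invariant Borel probability measure on $\partial T$, then $\nu(\{h^+,h^-\})=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A finitely generated group acting without inversions on a tree, all of whose elements have fixed points, has a global fixed point \cite[I.6.5, Cor.~3 of Prop.~26]{serre}. Apply this to $\dot T$.

(b) For an end $\xi\ne h^{\pm}$ let $\pi(\xi)$ be the vertex of the axis at which the rays from the axis to $\xi$ leave the axis. Then $\pi(h^k\xi)=h^k\pi(\xi)\ne\pi(\xi)$ for $k\ne0$, so $h^k\xi\ne\xi$. A translation of the axis fixes both of its ends.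

(c) Each fiber $\pi^{-1}(z)$ is open: an end at $\rho_z$-distance at most $1/2$ from $\xi\in\pi^{-1}(z)$ is reached from $z$ through the same first edge, which is not on the axis. Let $x$ be a vertex of the axis and let $D$ be the preimage under $\pi$ of the vertices of $[x,hx]$ other than $hx$. The open sets $h^kD$, $k\in\mathbb{Z}$, partition $\partial T\setminus\{h^+,h^-\}$ and have the same measure. Since the total mass is finite, this measure is $0$.
\end{proof}

\begin{definition}\label{def:elem}
An action of a group on a locally finite tree $T$ is \emph{elementary} if the group fixes a point of $|T|$ or preserves a nonempty finite subset of $\partial T$, and \emph{non-elementary} otherwise.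
\end{definition}

Whether an action is elementary depends only on the image of the group in $\mathrm{Aut}(T)$.

\section{Horizontal and vertical stabilizers}\label{sec:stab}

From now on we work in the following setting.

\medskip
\noindent\textbf{Setting (S).} \emph{$T_1$ and $T_2$ are locally finite trees. The group $\Gamma$ acts on $T_1\times T_2$ by cellular automorphisms preserving each factor. The action is free on $|T_1|\times|T_2|$ and has finitely many orbits of cells.}
\medskip

An automorphism that preserves horizontal and vertical edges permutes the slices $T_1\times\{y\}$ and the slices $\{x\}\times T_2$, so it has the form $(x,y)\mapsto(\gamma x,\gamma y)$, and $\Gamma$ acts on each $T_i$. A $(2m,2n)$-group satisfies (S), being the group of deck transformations of $\mathcal{T}_{2m}\times\mathcal{T}_{2n}\to X$. A finite-index subgroup of a group satisfying (S) satisfies (S). A group satisfying (S) is the fundamental group of the finite connected complex $\Gamma\backslash(T_1\times T_2)$, so it is finitely generated.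

The action on the product is free, but the actions on the factors are not, and their stabilizers carry the product structure. For $p\in|T_1|$ and $q\in|T_2|$ put
\[
A_q=\mathrm{Stab}_\Gamma(q),\qquad B_p=\mathrm{Stab}_\Gamma(p).
\]
The group $A_q$ preserves the horizontal slice $|T_1|\times\{q\}$ and $B_p$ preserves the vertical slice $\{p\}\times|T_2|$; we call them \emph{horizontal} and \emph{vertical} groups.

\begin{lemma}\label{lem:stab}
Assume (S), and let $p,p'\in|T_1|$, $q\in|T_2|$, $\gamma\in\Gamma$.
\begin{itemize}
\item[(a)] $A_q\cap B_p=1$, and $\Gamma$ is torsion-free.
\item[(b)] $\gamma B_p\gamma^{-1}=B_{\gamma p}$, and $B_p$ and $B_{p'}$ are commensurable.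
\item[(c)] $B_p$ acts freely on $|T_2|$ with finitely many orbits of vertices and edges, and it is free of finite rank.
\item[(d)] Two subgroups of $B_p$ that are conjugate in $\Gamma$ have the same index in $B_p$.
\item[(e)] The set of double cosets $A_q\backslash\Gamma/B_p$ is finite.
\end{itemize}
Statements (b)--(d) hold in the same way for the groups $A_q$, with $T_1$ and $T_2$ exchanged.
\end{lemma}

\begin{proof}
(a) An element of $A_q\cap B_p$ fixes $(p,q)$. An element of finite order has finite orbits, so by Lemma~\ref{lem:fix} it fixes a point in each tree, hence a point of the product.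

(b) The first claim holds for any action. The $B_p$-orbit of $p'$ lies on the sphere of radius $d(p,p')$ around $p$, which is finite by local finiteness. So $B_p\cap B_{p'}$ has finite index in $B_p$, and by symmetry in $B_{p'}$.

(c) Freeness is (a). Let $x\in VT_1$. If $\gamma(x,y)=(x,y')$, then $\gamma\in B_x$; so the $B_x$-orbits on $VT_2$ inject into the finite set of $\Gamma$-orbits on $VT_1\times VT_2$. By (b), $B_p\cap B_x$ has finite index in $B_x$, so it has finitely many orbits on $VT_2$, and then so does $B_p$. Local finiteness of $T_2$ gives finitely many orbits of edges. Thus $B_p$ is the fundamental group of the finite connected graph $B_p\backslash T_2$.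

(d) Let $c$ be the number of $B_p$-orbits on $VT_2$, so $1\le c<\infty$. As the action is free, a subgroup of index $e$ has $ec$ orbits. Conjugate subgroups of $\Gamma$ have the same number of orbits on $VT_2$.

(e) The double cosets correspond to the $A_q$-orbits on $\Gamma/B_p\cong\Gamma p$. The orbit $\Gamma p$ meets each edge of $T_1$ in at most two points, and $A_q$ has finitely many orbits of vertices and edges on $T_1$ by (c).
\end{proof}

For $(2m,2n)$-groups these stabilizers are visible in the presentation.

\begin{lemma}\label{lem:AB}
Let $\Gamma$ be a $(2m,2n)$-group acting on $T_1\times T_2=\mathcal{T}_{2m}\times\mathcal{T}_{2n}$, with base vertex $v_0=(x_0,y_0)$. Then $A=\langle a_1,\dots,a_m\rangle$ is free of rank $m$, equals $A_{y_0}$, and acts simply transitively on $VT_1$, with $T_1$ as its Cayley tree. Likewise $B=\langle b_1,\dots,b_n\rangle$ is free of rank $n$, equals $B_{x_0}$, and has Cayley tree $T_2$. Moreover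
\begin{equation}\label{eq:AB}
\Gamma=AB=BA,\qquad A\cap B=1 .
\end{equation}
\end{lemma}

\begin{proof}
The slice $T_1\times\{y_0\}$ is the component of $v_0$ in the preimage of the horizontal edges of $X$. It is simply connected and covers the bouquet of the loops $a_1,\dots,a_m$, so it is the universal cover of the bouquet, with deck group $A$. This gives all claims about $A$ except $A_{y_0}\subseteq A$. If $gy_0=y_0$, choose $a\in A$ with $ax_0=gx_0$; then $av_0=gv_0$, so $g=a$ by freeness. The same argument applies to $B$. Given $\gamma\in\Gamma$, choose $a\in A$ with $ax_0=\gamma x_0$; then $a^{-1}\gamma\in B_{x_0}=B$. So $\Gamma=AB$, and taking inverses gives $\Gamma=BA$. Finally $A\cap B=1$ by Lemma~\ref{lem:stab}(a).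
\end{proof}

\begin{example}\label{ex:klein}
Inversions on the factors do occur. In the Klein bottle group $\langle a,b\mid abab^{-1}\rangle$ we have $ba=a^{-1}b$, so $g=ab$ satisfies $gx_0=ax_0$ and $g(ax_0)=aa^{-1}bx_0=x_0$. Thus $g$ inverts the edge of $T_1$ from $x_0$ to $ax_0$.
\end{example}

The dichotomy of the next section applies to non-elementary actions only. When $\Gamma$ acts elementarily on one of its own factors, it is close to a free-by-cyclic group, and Malcev's theorem applies.

\begin{proposition}\label{prop:elem}
Assume (S). If the action of $\Gamma$ on $T_1$ or on $T_2$ is elementary, then $\Gamma$ is Hopfian.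
\end{proposition}

\begin{proof}
By symmetry let the action on $T_1$ be elementary. If $\Gamma$ fixes $p\in|T_1|$, then $\Gamma=B_p$ is free of finite rank and Hopfian. Otherwise $\Gamma$ preserves a nonempty finite set of ends, and a subgroup $\Gamma_1$ of finite index fixes an end $\xi$ of $T_1$. The group $\Gamma_1$ satisfies (S). By Lemma~\ref{lem:perm}(b) it suffices to show that $\Gamma_1$ is Hopfian.

Let $(x_j)$ be a ray representing $\xi$. For $g\in\Gamma_1$ the ray $(gx_j)$ is equivalent to $(x_j)$, so there is an integer $\beta(g)$ with $gx_j=x_{j+\beta(g)}$ for all large $j$. The map $\beta:\Gamma_1\to\mathbb{Z}$ is a homomorphism, and each element of $\ker\beta$ fixes $x_j$ for all large $j$.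

If $\beta=0$, the finitely many generators of $\Gamma_1$ fix a common vertex $x_j$, and $\Gamma_1$ is free of finite rank by Lemma~\ref{lem:stab}(c).

If $\beta\ne0$, choose $h\in\Gamma_1$ such that $t=\beta(h)>0$ generates $\beta(\Gamma_1)$; then $\Gamma_1=\ker\beta\rtimes\langle h\rangle$ with $\langle h\rangle\cong\mathbb{Z}$. Choose $j_0$ with $hx_j=x_{j+t}$ for all $j\ge j_0$, and let $x=x_{j_0}$ and $B_1=\mathrm{Stab}_{\Gamma_1}(x)$. An element of $\Gamma_1$ that fixes a vertex $x_j$ fixes the ray from $x_j$ to $\xi$ pointwise. Since $h^kx=x_{j_0+kt}$ for $k\ge 0$, this gives
\[
B_1\subseteq hB_1h^{-1}\subseteq h^2B_1h^{-2}\subseteq\cdots,\qquad \ker\beta=\bigcup_{k\ge0}\mathrm{Stab}_{\Gamma_1}(h^kx)=\bigcup_{k\ge0}h^kB_1h^{-k}.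
\]
The chain is constant: $B_1$ and $hB_1h^{-1}$ are conjugate subgroups of $hB_1h^{-1}=\mathrm{Stab}_{\Gamma_1}(hx)$, so by Lemma~\ref{lem:stab}(d), applied to $\Gamma_1$, both have index $1$. Hence $\Gamma_1=B_1\rtimes\mathbb{Z}$ with $B_1$ free of finite rank. This group is residually finite by Lemma~\ref{lem:split} and Hopfian by Lemma~\ref{lem:perm}(a).
\end{proof}

\section{The dichotomy for actions on a third tree}\label{sec:dich}

\begin{proposition}\label{prop:dich}
Assume (S), and let $\Gamma$ also act, non-elementarily, on a locally finite tree $T$. Then exactly one of the following holds: every horizontal group $A_q$ fixes a point of $|T|$ and no vertical group does; or every vertical group $B_p$ fixes a point of $|T|$ and no horizontal group does.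
\end{proposition}

Both halves of ``non-elementary'' are needed. If $\Gamma$ fixes a point, both families fix it. If $F_m\times F_n$ acts on a line with every generator translating by $1$, neither $A$ nor $B$ fixes a point; here the two ends are preserved. The main assertion is that a finite invariant set of ends is the only way for both families to be without fixed points.

\subsection*{The direct product, by hand}
Let $\Gamma=A\times B=F_m\times F_n$ act on $T$, and suppose that neither $A$ nor $B$ fixes a point. Lemma~\ref{lem:hyp}(a) gives hyperbolic elements $h\in A$ and $g\in B$. Every element of $A$ commutes with $g$, so it permutes the ends fixed by $g$: the set $\{g^+,g^-\}$ is $A$-invariant. Then $h^2$ fixes $g^+$ and $g^-$, so $\{g^+,g^-\}=\{h^+,h^-\}$ by Lemma~\ref{lem:hyp}(b). Since $B$ commutes with $h$, this set is also $B$-invariant. So $\Gamma$ preserves a set of two ends.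

The argument has two parts: the unbounded orbits of $B$ produce an $A$-invariant object at infinity, and a hyperbolic element of $A$ forces this object to be small. The first part used commutation, which a general $(2m,2n)$-group lacks.

\subsection*{What replaces commutation}
Let $\Gamma$ be a $(2m,2n)$-group, and let $|\cdot|$ be word length in the free groups $A$ and $B$, so that $|a|=d(x_0,ax_0)$ and $|b|=d(y_0,by_0)$. Let $a\in A$, $b\in B$. By \eqref{eq:AB} we can write $ab=b'a'$ with unique $b'\in B$, $a'\in A$ (Figure~\ref{fig:rect}). Since $A$ fixes $y_0$ and $B$ fixes $x_0$,
\[
b'y_0=b'a'y_0=a(by_0),\qquad a'x_0=a'b^{-1}x_0=b'^{-1}(ax_0),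
\]
so $|b'|=|b|$ and $|a'|=|a|$. For fixed $a$, the map $\sigma_a:b\mapsto b'$ is the action of $a$ on $VT_2$, identified with $B$. Now let $\Gamma$ act on $T$, let $o\in VT$ and $L=\max_i d(o,a_io)$. Then
\begin{equation}\label{eq:rect}
d\big(a\cdot bo,\ \sigma_a(b)\,o\big)=d(b'a'o,b'o)=d(a'o,o)\le L|a| .
\end{equation}
Up to an error that does not depend on $b$, the element $a$ moves the orbit $Bo$ according to the permutation $\sigma_a$. By (E4) the error disappears at infinity.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick,->] (0,0) -- node[below] {$a$} (1.9,0);
\draw[thick,->] (2,0) -- node[right] {$b$} (2,2.9);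
\draw[thick,->] (0,0) -- node[left] {$b'$} (0,2.9);
\draw[thick,->] (0,3) -- node[above] {$a'$} (1.9,3);
\fill (0,0) circle (2pt);
\fill (2,0) circle (2pt);
\fill (0,3) circle (2pt);
\fill (2,3) circle (2pt);
\node[below left] at (0,0) {$v_0=(x_0,y_0)$};
\node[below right] at (2,0) {$av_0=(ax_0,y_0)$};
\node[above left] at (0,3) {$b'v_0=(x_0,b'y_0)$};
\node[above right] at (2,3) {$abv_0=(ax_0,b'y_0)$};
\end{tikzpicture}
\caption{The relation $ab=b'a'$ in a $(2m,2n)$-group, with $a,a'$ horizontal and $b,b'$ vertical words, bounds a rectangle in $T_1\times T_2$. Opposite sides have the same length, so the vertices $abv_0$ and $b'v_0$ are at distance $|a|$ however long $b$ is.}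
\label{fig:rect}
\end{figure}

In the direct product $\sigma_a$ is the identity, so $A$ fixes every end that is a limit of points of $Bo$. In general $\sigma_a$ is only an automorphism of $T_2$ fixing $y_0$. Each $b$ is fixed by $\sigma_a$ for $a$ in a finite-index subgroup of $A$, but this subgroup depends on $b$, and there is no reason for a single end to be fixed. What every such automorphism does preserve is a probability measure on $VT_2$ defined by the graph structure and the base point alone.

In Example~\ref{ex:first}(c), take $T=T_2$ and $o=y_0$. Here $\sigma_a$ exchanges the letters $b_1$ and $b_2$. It fixes $y_0$ and moves all four neighbors, so $a$ fixes no end. But $a$ preserves the probability measure on $\partial T_2$ that gives mass $1/(4\cdot3^{r-1})$ to the set of ends behind each vertex at distance $r\ge 1$ from $y_0$. Such an invariant measure is no contradiction when $A$ fixes a point, as it does here. When $A$ contains a hyperbolic element, Lemma~\ref{lem:hyp}(c) collapses the measure to at most two ends.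

So we need probability measures on $VT_2$ that are invariant under all automorphisms fixing $y_0$ and whose images in $T$ leave every finite set. The laws of simple random walk have the first property. For the second we use that the walk projects to simple random walk under a covering of graphs, together with the next lemma.

\subsection*{Escape of the random walk}
Let $Y$ be a connected locally finite graph, with loops and multiple edges allowed. Let $n(u,z)$ be the number of oriented edges from $u$ to $z$ (a loop at $u$ gives two oriented edges from $u$ to $u$), so that $n(u,z)=n(z,u)$ and $\deg u=\sum_zn(u,z)$. \emph{Simple random walk} moves from $u$ along an oriented edge with origin $u$ chosen uniformly; its transition probabilities are $p(u,z)=n(u,z)/\deg u$, and $p_k(u,z)$ denotes the probability of being at $z$ after $k$ steps from $u$.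

\begin{lemma}\label{lem:walk}
If $VY$ is infinite, then $p_k(u,z)\to0$ as $k\to\infty$ for all $u,z\in VY$.
\end{lemma}

\begin{proof}
All degrees are at least $1$, since $Y$ is connected and infinite. Let $\ell^2$ be the Hilbert space of real functions on $VY$ with $\|g\|^2=\sum_u\deg(u)g(u)^2<\infty$, and let $(Pg)(u)=\sum_zp(u,z)g(z)$. By the Cauchy--Schwarz inequality $(Pg)(u)^2\le\sum_zp(u,z)g(z)^2$, so
\[
\|Pg\|^2\le\sum_{u,z}n(u,z)g(z)^2=\sum_z\deg(z)g(z)^2=\|g\|^2 .
\]
Also $\langle Pg,g'\rangle=\sum_{u,z}n(u,z)g(z)g'(u)$ is symmetric in $g,g'$. So $P$ is a self-adjoint contraction. With $\delta_z$ the indicator function of $z$, and since $\deg u\ge1$,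
\[
p_k(u,z)=(P^k\delta_z)(u)\le\|P^k\delta_z\| .
\]
The spectral theorem provides, for each $g\in\ell^2$, a finite measure $m_g$ on $[-1,1]$ with $\|P^kg\|^2=\int t^{2k}\,dm_g(t)$, such that $m_g(\{\lambda\})$ is the squared norm of the projection of $g$ to the $\lambda$-eigenspace of $P$. By dominated convergence $\|P^kg\|^2\to m_g(\{1,-1\})$. It remains to show that $1$ and $-1$ are not eigenvalues.

Suppose $Pg=\pm g$ with $0\ne g\in\ell^2$. Since $\sum_u g(u)^2<\infty$, the function $|g|$ attains its maximum $M>0$ on a nonempty finite set $Z$. For $u\in Z$ we have $M=|g(u)|\le\sum_zp(u,z)|g(z)|\le M$, which forces $|g(z)|=M$ for all neighbors $z$ of $u$. By connectedness $Z=VY$, which is infinite, a contradiction.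
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:dich}}
By Lemma~\ref{lem:stab}(b) and Lemma~\ref{lem:fix}, whether $B_p$ fixes a point of $|T|$ does not depend on $p$, and likewise for $A_q$. Fix $x_0\in VT_1$ and $y_0\in VT_2$, and put $A=A_{y_0}$, $B=B_{x_0}$. We must show that exactly one of $A,B$ fixes a point of $|T|$.

\medskip\noindent\emph{Not both.} Suppose that both do. By Lemma~\ref{lem:stab}(e), $\Gamma=\bigcup_iAg_iB$ is a finite union. For $u\in VT$ the orbit $Bu$ is finite, and $\Gamma u=\bigcup_iAg_iBu$ is a finite union of $A$-orbits of vertices, each finite. So $\Gamma$ fixes a point of $|T|$, which is excluded.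

\medskip\noindent\emph{At least one.} Suppose that neither does. We construct a nonempty finite $\Gamma$-invariant set of ends.

To compare $T$ with the product, choose a $\Gamma$-equivariant map $f:VT_1\times VT_2\to VT$. It exists because $\Gamma$ acts freely on $VT_1\times VT_2$: fix $o\in VT$ and put $f(\gamma v)=\gamma o$ for $v$ in a set of orbit representatives. For a $(2m,2n)$-group, $f(x_0,by_0)=bo$ recovers the orbit $Bo$ in \eqref{eq:rect}. All $B$-orbits on $VT$ are infinite by Lemma~\ref{lem:fix}. In particular $B$ is infinite, and so is $T_2$, on which $B$ acts freely. Let $(y_k)_{k\ge0}$ be simple random walk on $T_2$ started at $y_0$, and let $\mu_k$ be the law of $f(x_0,y_k)$, a probability measure on $VT\subseteq\bar T$.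

\medskip\noindent\emph{Step 1: $\mu_k(\{u\})\to0$ for every $u\in VT$.}
The set $S=\{y\in VT_2: f(x_0,y)=u\}$ may be infinite, so Lemma~\ref{lem:walk} does not apply on $T_2$ itself. We pass to a quotient in which $S$ becomes finite and which is still infinite. Let $H=\mathrm{Stab}_B(u)$. For $b\in B$ and $y\in S$ we have $f(x_0,by)=bf(x_0,y)=bu$, so $by\in S$ if and only if $b\in H$. Hence $S$ is $H$-invariant, and $H\backslash S$ injects into $B\backslash VT_2$, which is finite by Lemma~\ref{lem:stab}(c).

Since $H$ acts freely on $|T_2|$, the map $T_2\to Y=H\backslash T_2$ is a covering of connected graphs. It maps the oriented edges at a vertex bijectively to the oriented edges at its image, so the image of $(y_k)$ is simple random walk on $Y$. The vertex set $VY$ contains $H\backslash By_0\cong H\backslash B$, which is infinite because the orbit $Bu$ is infinite. Therefore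
\[
\mu_k(\{u\})=\sum_{z\in H\backslash S}p_k(Hy_0,z)\longrightarrow0
\]
by Lemma~\ref{lem:walk}, the sum being finite.

\medskip\noindent\emph{Step 2: an $A$-invariant probability measure on $\partial T$.}
On a compact metric space every sequence of Borel probability measures has a subsequence converging weak-$*$, that is, when integrated against each continuous function, to a probability measure. Let $\nu$ be such a limit of $(\mu_k)$ on $\bar T$. By (E2) the indicator function of a vertex $u$ is continuous, so $\nu(\{u\})=0$ by Step~1. As $VT$ is countable, $\nu(\partial T)=1$.

Let $a\in A$. The general form of \eqref{eq:rect} is that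
\[
y\longmapsto d\big(f(ax_0,y),f(x_0,y)\big)
\]
is bounded on $VT_2$ by a constant $C$. Indeed, this function is invariant under $B_{x_0}\cap B_{ax_0}$ by equivariance of $f$, and this group has finite index in $B$, hence finitely many orbits on $VT_2$. Since $a$ acts on $T_2$ as an automorphism fixing $y_0$, the sequence $(ay_k)$ has the same law as $(y_k)$. So for every continuous $\Phi:\bar T\to\mathbb{R}$,
\[
\int\Phi\,d(a_*\mu_k)=\mathbb{E}\,\Phi\big(af(x_0,y_k)\big)=\mathbb{E}\,\Phi\big(f(ax_0,ay_k)\big)=\mathbb{E}\,\Phi\big(f(ax_0,y_k)\big).
\]
Let $\varepsilon>0$. As $\Phi$ is uniformly continuous, (E4) gives a ball $K\subseteq VT$ around $o$, finite by local finiteness, such that $|\Phi(u)-\Phi(u')|<\varepsilon$ whenever $u\in VT\setminus K$ and $d(u,u')\le C$. Splitting according to whether $f(x_0,y_k)$ lies in $K$,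
\[
\Big|\int\Phi\,d(a_*\mu_k)-\int\Phi\,d\mu_k\Big|\le\varepsilon+2\|\Phi\|_\infty\,\mu_k(K),
\]
and $\mu_k(K)\to0$ by Step~1. By (E3) the function $u\mapsto\Phi(au)$ is continuous, so along the chosen subsequence the left side tends to $|\int\Phi\,d(a_*\nu)-\int\Phi\,d\nu|$. Since $\varepsilon$ and $\Phi$ are arbitrary, $a_*\nu=\nu$.

\medskip\noindent\emph{Step 3: from $A$ to $\Gamma$.}
The group $A$ is finitely generated and fixes no point of $|T|$, so it contains a hyperbolic element $h$ by Lemma~\ref{lem:hyp}(a). By Lemma~\ref{lem:hyp}(c), the set of ends of positive $\nu$-measure is a nonempty subset of $\{h^+,h^-\}$. It is $A$-invariant, so a subgroup of index at most $2$ in $A$ fixes it pointwise.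

This set is invariant under $A$ only. In the direct product, commutation gave invariance under $B$; here commensurability does the work, once the set is described in a way that depends only on the commensurability class of $A$. Let $\mathcal{E}$ be the set of ends fixed by some finite-index subgroup of $A$. We have just seen that $\mathcal{E}\ne\emptyset$. Every finite-index subgroup of $A$ contains a positive power of $h$, so $\mathcal{E}\subseteq\{h^+,h^-\}$ by Lemma~\ref{lem:hyp}(b). For $\gamma\in\Gamma$, the set $\gamma\mathcal{E}$ consists of the ends fixed by some finite-index subgroup of $\gamma A\gamma^{-1}=A_{\gamma y_0}$. A finite-index subgroup of one of two commensurable groups contains a finite-index subgroup of the other, so $\gamma\mathcal{E}=\mathcal{E}$ by Lemma~\ref{lem:stab}(b). Thus $\mathcal{E}$ is a nonempty finite $\Gamma$-invariant set of ends, and the action is elementary, a contradiction. \hfill$\square$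

\begin{remark}
Freeness on the product gives the map $f$ and the covering $T_2\to Y$. Cocompactness gives the finiteness of $H\backslash S$, the constant $C$, the finite generation of $A$ and the finiteness of the double coset space. Local finiteness of $T_1$ and $T_2$ gives commensurability and the random walk. Local finiteness of $T$ gives Lemma~\ref{lem:fix} and the compactness of $\bar T$.
\end{remark}

\section{Epimorphisms between $(2m,2n)$-groups}\label{sec:epi}

Applied to the two trees of the target, Proposition~\ref{prop:dich} leaves two situations: one family of stabilizers is killed, or the two families go into stabilizers for different trees. The next two lemmas treat these situations in a form that serves Theorem~\ref{thm:general} as well.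

\begin{lemma}\label{lem:kill}
Assume (S). Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism onto a torsion-free group with $\varphi(B_x)=1$ for all $x\in VT_1$. Then $\varphi$ factors as $\Gamma\twoheadrightarrow F\twoheadrightarrow\Gamma'$ with $F$ free of finite rank. If $\Gamma'=\Gamma$, then $\varphi$ is injective. The same holds with $A_y$, $y\in VT_2$, in place of $B_x$.
\end{lemma}

\begin{proof}
We use the following fact \cite[I.5.4, Cor.~1]{serre}: if a group acts without inversions on a tree and $R$ is the normal subgroup generated by the vertex stabilizers, then the quotient by $R$ is the fundamental group of the quotient graph. Because of inversions we apply it to $\dot T_1$, and so we must show that $\varphi$ kills the stabilizers of edge midpoints too. Such a stabilizer has a subgroup of index at most $2$ fixing the endpoints of the edge. Its image under $\varphi$ therefore has order at most $2$, and is trivial since $\Gamma'$ is torsion-free. So $\varphi=\bar\varphi\circ\pi$, where $\pi:\Gamma\to F=\Gamma/R\cong\pi_1(\Gamma\backslash\dot T_1)$ and $\bar\varphi:F\to\Gamma'$ is onto. The graph $\Gamma\backslash\dot T_1$ is finite by cocompactness, so $F$ is free of finite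 rank.

If $\Gamma'=\Gamma$, then $\pi\circ\bar\varphi:F\to F$ is onto, hence injective. So $\bar\varphi$ is injective, and $\Gamma\cong F$ is free of finite rank. It is therefore Hopfian, and $\varphi$ is injective.
\end{proof}

The target must be torsion-free. In the Klein bottle group of Example~\ref{ex:klein}, the epimorphism onto $\mathbb{Z}/2$ that kills $b$ and not $a$ kills every $B_x$, as these are the conjugates of $\langle b\rangle$. It does not factor through a free quotient $F$. Since $a^2$ dies in the abelianization, which is $\mathbb{Z}\oplus\mathbb{Z}/2$, such an $F$ has rank at most $1$ and $a$ maps to the identity of $F$.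

\begin{lemma}\label{lem:alg}
Let $\varphi:\Gamma\to\Gamma'$ be an epimorphism of groups, and let $A,B\le\Gamma$ and $A^*,B^*\le\Gamma'$ be subgroups with
\[
\varphi(A)\subseteq A^*,\qquad\varphi(B)\subseteq B^*,\qquad A^*\cap B^*=1,\qquad\varphi^{-1}(A^*B^*)\subseteq AB .
\]
Then $\varphi(A)=A^*$, $\varphi(B)=B^*$ and $\ker\varphi=(A\cap\ker\varphi)(B\cap\ker\varphi)$.
\end{lemma}

\begin{proof}
Each element of $A^*B^*$ is $\varphi(g)$ for some $g$, and every such $g$ has the form $ab$ with $a\in A$, $b\in B$. If $\varphi(ab)=a^*\in A^*$, then $\varphi(b)=\varphi(a)^{-1}a^*\in A^*\cap B^*=1$, so $a^*=\varphi(a)$. If $\varphi(ab)=b^*\in B^*$, then $\varphi(a)=b^*\varphi(b)^{-1}\in A^*\cap B^*=1$, so $b^*=\varphi(b)$. If $\varphi(ab)=1$, both conclusions apply and $\varphi(a)=\varphi(b)=1$.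
\end{proof}

The hypothesis $m',n'\ge2$ of Theorem~\ref{thm:epi} is used only to make the dichotomy applicable.

\begin{lemma}\label{lem:nonelem}
A $(2m',2n')$-group $\Gamma'$ with $m',n'\ge2$ acts non-elementarily on $T'_1$ and on $T'_2$.
\end{lemma}

\begin{proof}
By symmetry consider $T'_1$, which by Lemma~\ref{lem:AB} is the Cayley tree of the free group on the horizontal generators $a_1',\dots,a'_{m'}$, with base vertex $x_0'$. The action on the infinite set $VT_1'$ is transitive, so no point is fixed, by Lemma~\ref{lem:fix}. The generator $a_i'$ translates the line through the vertices $a_i'^{\,k}x'_0$, $k\in\mathbb{Z}$, so it is hyperbolic with this axis. The axes of $a'_1$ and $a'_2$ meet only in $x'_0$, so they have no common end. If a set of $s$ ends, $1\le s<\infty$, were invariant, then $a_1'^{\,s!}$ and $a_2'^{\,s!}$ would fix a common end, contradicting Lemma~\ref{lem:hyp}(b).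
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:epi}]
Let $\Gamma$ act on $T_i'$ through $\varphi$. As $\varphi$ is onto, this action has the same image in $\mathrm{Aut}(T'_i)$ as that of $\Gamma'$, so it is non-elementary by Lemma~\ref{lem:nonelem}. Recall that $A=A_{y_0}$ and $B=B_{x_0}$. By Proposition~\ref{prop:dich}, for each $i\in\{1,2\}$ exactly one of $\varphi(A),\varphi(B)$ fixes a point of $|T_i'|$.

\emph{The same subgroup for $i=1$ and $i=2$.} Suppose it is $B$. Then $\varphi(B)$ fixes a point of $|T_1'|\times|T_2'|$, so $\varphi(B)=1$. Since $\Gamma$ is transitive on $VT_1$, every $B_x$ is conjugate to $B$ and is killed as well. The group $\Gamma'$ is torsion-free by Lemma~\ref{lem:stab}(a), so Lemma~\ref{lem:kill} gives (a). If the subgroup is $A$, use $T_2$ and the second version of Lemma~\ref{lem:kill}.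

\emph{Different subgroups.} After interchanging the factors of $T_1'\times T_2'$ if necessary, there are points $p_i\in|T_i'|$ with
\[
\varphi(A)\subseteq A^*=\mathrm{Stab}_{\Gamma'}(p_2),\qquad\varphi(B)\subseteq B^*=\mathrm{Stab}_{\Gamma'}(p_1).
\]
We have $A^*\cap B^*=1$ by Lemma~\ref{lem:stab}(a), and the last hypothesis of Lemma~\ref{lem:alg} holds because $AB=\Gamma$. So $\varphi(A)=A^*$, $\varphi(B)=B^*$, and the kernel has the stated form.

It remains to compare ranks. By Lemma~\ref{lem:stab}(c), $B^*$ acts freely on $|T_2'|$ with $c$ orbits of vertices, $1\le c<\infty$. The quotient is a connected $2n'$-regular graph with $c$ vertices and $cn'$ edges, so $B^*$ is free of rank $1+c(n'-1)\ge n'$. As $B^*=\varphi(B)$ is generated by $n$ elements,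
\[
n\ \ge\ \mathrm{rank}\,B^*\ \ge\ n'.
\]
If $n=n'$, then $\varphi|_B:B\to B^*$ is an epimorphism between free groups of rank $n$, hence injective. The action of $A^*$ on the $2m'$-regular tree $T_1'$ gives in the same way $m\ge\mathrm{rank}\,A^*\ge m'$, and $\varphi|_A$ is injective if $m=m'$. If both equalities hold, then $\ker\varphi=(A\cap\ker\varphi)(B\cap\ker\varphi)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $m=1$ or $n=1$, one of the trees is a line, and $\Gamma$ preserves the set of its two ends. So $\Gamma$ is Hopfian by Proposition~\ref{prop:elem}.

Let $m,n\ge2$, let $\varphi:\Gamma\to\Gamma$ be an epimorphism, and apply Theorem~\ref{thm:epi} with $\Gamma'=\Gamma$. In case (a), $\varphi$ kills all $B_x$ or all $A_y$, since these are the conjugates of $B$ and of $A$, and $\varphi$ is injective by Lemma~\ref{lem:kill}. In case (b) without interchange, $(m',n')=(m,n)$. In case (b) with interchange, $(m',n')=(n,m)$, and the inequalities $m\ge n$ and $n\ge m$ give $m=n$, so again $(m',n')=(m,n)$. In both situations $\varphi$ is an isomorphism.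
\end{proof}

\section{Free cocompact actions in general}\label{sec:general}

Without transitivity on vertices, two things are lost. The vertical groups need no longer be conjugate to one another, so $\varphi$ might map $B_p$ into a vertical group unrelated to it except by commensurability. And $\Gamma$ is a finite union of double cosets $AgB$ rather than the single product $AB$, so the last hypothesis of Lemma~\ref{lem:alg} is no longer automatic. The first problem is solved by iterating $\varphi$ until the orbit type recurs, the second by counting double cosets.

\begin{proof}[Proof of Theorem~\ref{thm:general}]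
Let $\Gamma\le G$ be the finite-index subgroup, which satisfies (S). It is finitely generated, hence so is $G$, and by Lemma~\ref{lem:perm}(b) it suffices to show that $\Gamma$ is Hopfian. By Proposition~\ref{prop:elem} we may assume that $\Gamma$ acts non-elementarily on $T_1$ and on $T_2$. Let $\varphi:\Gamma\to\Gamma$ be onto. It is enough to show that some power $\varphi^r$, $r\ge1$, is injective.

\medskip\noindent\emph{Reduction to maps that preserve the two families.}
The action of $\Gamma$ on $T_i$ through $\varphi$ is non-elementary, because it has the same image in $\mathrm{Aut}(T_i)$ as the given action. By Proposition~\ref{prop:dich}, for each $i$ exactly one of the families $\{\varphi(A_q)\}$, $\{\varphi(B_p)\}$ fixes points of $|T_i|$. If it is the same family for $i=1,2$, then each group of this family fixes a point of the product and is trivial, and $\varphi$ is injective by Lemma~\ref{lem:kill} and Lemma~\ref{lem:stab}(a). Otherwise one of the following holds: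
\begin{itemize}
\item[(I)] $\varphi$ maps each vertical group into a vertical group and each horizontal group into a horizontal group;
\item[(II)] $\varphi$ maps each vertical group into a horizontal group and each horizontal group into a vertical group.
\end{itemize}
In case (II) we have $\varphi^2(A_q)\subseteq\varphi(B_{p'})\subseteq A_{q'}$ and $\varphi^2(B_p)\subseteq\varphi(A_{q''})\subseteq B_{p''}$ for suitable points $p',q',p'',q''$, so $\varphi^2$ satisfies (I). Replacing $\varphi$ by $\varphi^2$, we may assume (I).

\medskip\noindent\emph{Recurrence.}
By Lemma~\ref{lem:fix}, a group that fixes a point of $|T_i|$ fixes a vertex of $\dot T_i$. So, starting from any $p_0\in V\dot T_1$ and $q_0\in V\dot T_2$, property (I) gives sequences $(p_j)$ in $V\dot T_1$ and $(q_j)$ in $V\dot T_2$ with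
\[
\varphi(B_{p_j})\subseteq B_{p_{j+1}},\qquad\varphi(A_{q_j})\subseteq A_{q_{j+1}}\qquad(j\ge0).
\]
By cocompactness $\Gamma$ has finitely many orbits on $V\dot T_1$ and on $V\dot T_2$, so the pair of orbits $(\Gamma p_j,\Gamma q_j)$ takes finitely many values. Choose $i<j$ and $\gamma,\delta\in\Gamma$ with $p_j=\gamma p_i$ and $q_j=\delta q_i$. Put $\psi=\varphi^{\,j-i}$ and
\[
A=A_{q_i},\qquad A^*=A_{q_j}=\delta A\delta^{-1},\qquad B=B_{p_i},\qquad B^*=B_{p_j}=\gamma B\gamma^{-1}.
\]
Then $\psi$ is an epimorphism with $\psi(A)\subseteq A^*$ and $\psi(B)\subseteq B^*$, and $A^*\cap B^*=1$ by Lemma~\ref{lem:stab}(a).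

\medskip\noindent\emph{Double cosets.}
The number $J=|A\backslash\Gamma/B|$ is finite by Lemma~\ref{lem:stab}(e). The bijection $g\mapsto\delta g\gamma^{-1}$ of $\Gamma$ carries $AgB$ to $\delta AgB\gamma^{-1}=A^*(\delta g\gamma^{-1})B^*$, so $|A^*\backslash\Gamma/B^*|=J$ as well; this is where recurrence is used. The map
\[
A\backslash\Gamma/B\to A^*\backslash\Gamma/B^*,\qquad AgB\mapsto A^*\psi(g)B^*,
\]
is well defined because $\psi(A)\subseteq A^*$ and $\psi(B)\subseteq B^*$, and it is onto because $\psi$ is. A surjection between two sets of $J$ elements is a bijection. If $\psi(g)\in A^*B^*$, then $AgB$ and $AB$ have the same image $A^*B^*$, so $AgB=AB$ and $g\in AB$. Thus $\psi^{-1}(A^*B^*)\subseteq AB$.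

\medskip\noindent\emph{Conclusion.}
Lemma~\ref{lem:alg} gives $\psi(A)=A^*$, $\psi(B)=B^*$ and $\ker\psi=(A\cap\ker\psi)(B\cap\ker\psi)$. The groups $B$ and $B^*$ are conjugate and free of finite rank by Lemma~\ref{lem:stab}(c), so they have the same rank and the epimorphism $\psi|_B:B\to B^*$ is injective. The groups $A$ and $A^*$ are also conjugate and free of finite rank, so $\psi|_A$ is injective. Hence $\ker\psi=1$, and $\varphi$ is injective.
\end{proof}

\begin{thebibliography}{9}

\bibitem{esq}
\emph{Examples of Square Complexes}, \texttt{http://www.rattaggi.ch/esq.pdf}.

\bibitem{serre}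
Serre, \emph{Trees}.

\end{thebibliography}
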